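# Inverting one variable in a symmetrized rational function

Throughout, $z_1,z_2,\dots$ are indeterminates over $\mathbb C$, and $X_i=z_i+z_i^{-1}$. We take a product of rational functions, sum it over all permutations of the variables, and ask whether the sum stays the same when one variable $z_i$ is replaced by $z_i^{-1}$ and the others are left alone. We start with a family of weights for which the answer is yes and the proof is short. Then we change the weights and see what the short proof loses.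

## 1. The weights $z_i^{2i-t}$

**Definition (symmetrizer).** For a function $p(x_1,\dots,x_n)$,
$$\operatorname{Sym}p(x_1,\dots,x_n)=\sum_{\sigma\in S_n}p(x_{\sigma(1)},\dots,x_{\sigma(n)}).$$

**Definition (the sum $S$).** Put $f(x,y)=\dfrac{1-x+xy}{y-x}$. For functions $g_1,\dots,g_n$ of one variable,
$$S[g_1,\dots,g_n]=\operatorname{Sym}\Big(\prod_{i}g_i(z_i)\prod_{p<q}f(z_p,z_q)\Big).\tag{1}$$
For $n=0$ we set $S[\,]=1$.

**Definition (invariant).** A rational function of $z_1,\dots,z_n$ is *invariant* if it is unchanged under each single substitution $z_i\mapsto z_i^{-1}$, the other variables being fixed.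

For example, $X_1+X_2$ is invariant. But $z_1/z_2+z_2/z_1$ is not: it survives the simultaneous inversion of both variables, yet $z_1\mapsto z_1^{-1}$ turns it into $1/(z_1z_2)+z_1z_2$.

The easy family is, for $t\ge1$ and $n=t-1$,
$$R_{0,t}=S[z^{2-t},z^{4-t},\dots,z^{t-2}],$$
so the variable in position $i$ carries the weight $z^{2i-t}$. For $t=1$ there are no variables and $R_{0,1}=1$. For $t=2$ we get $R_{0,2}=1$. For $t=3$ write $x=z_1,\ y=z_2$. Then
$$R_{0,3}=S[z^{-1},z]=\frac{\frac yx(1-x+xy)-\frac xy(1-y+xy)}{y-x}=\frac{y^2(1-x+xy)-x^2(1-y+xy)}{xy(y-x)} .$$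
The numerator is $(y^2-x^2)-xy(y-x)+xy(y^2-x^2)$. Dividing by $y-x$ and by $xy$,
$$R_{0,3}=\frac{x+y-xy+xy(x+y)}{xy}=X_1+X_2-1 ,$$
which is invariant.

**Proposition 1.** $R_{0,t}$ is invariant for every $t\ge1$.

The symmetry cannot be seen term by term: $f(x^{-1},y)=\dfrac{x-1+y}{xy-1}$ has a different denominator and a different numerator from $f(x,y)$ and $f(y,x)$. We prove Proposition 1 by inserting parameters. Three formal rules for $S$ will be used all the time.

* $S$ is linear in each $g_i$.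
* A common factor comes out, because $\prod_ih(z_{\sigma(i)})$ does not depend on $\sigma$:
$$S[hg_1,\dots,hg_n]=\prod_jh(z_j)\;S[g_1,\dots,g_n].\tag{2}$$
* Grouping the permutations by the variable $z_i$ in the first position gives $S[g_1,\dots,g_n]=g_1\star S[g_2,\dots,g_n]$, where
$$(g\star W)(z_1,\dots,z_n)=\sum_{i}g(z_i)\prod_{j\ne i}f(z_i,z_j)\;W(z_1,\dots,\widehat{z_i},\dots,z_n)\tag{3}$$
is bilinear in $(g,W)$.

A small example, again with $n=2$:
$$S[1,1]=\frac{(1-x+xy)-(1-y+xy)}{y-x}=1,\qquad S[1,z]=\frac{y(1-x+xy)-x(1-y+xy)}{y-x}=1+xy .$$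
In the notation of (3), $S[1,z]=1\star z$. All three rules extend to coefficients that are polynomials or power series in auxiliary parameters.

## 2. A determinant with $n$ parameters

Up to the common factor $z^{-(n-1)}$, the $k$-th weight of $R_{0,t}$ is $z^{2(k-1)}$, that is, $k-1$ copies of $z^2$ and $n-k$ copies of $1$. We replace $z^2$ and $1$ by two quadratics in which they are the coefficients of a parameter $c$:
$$R_c(z)=1-z+cz^2,\qquad L_c(z)=z^2-z+c .$$
They satisfy $R_c(z)=z^2L_c(z^{-1})$, so $z^{-2}L_cR_c$ depends only on $X=z+z^{-1}$. Expanding $(z-1+c/z)(z^{-1}-1+cz)$,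
$$Q(X,c):=z^{-2}L_c(z)R_c(z)=c^2+c(X-2)(X+1)-(X-2).\tag{4}$$

**Theorem C.** For indeterminates $c_1,\dots,c_n$, the function
$$T_n(z;c):=S[\phi_1,\dots,\phi_n],\qquad \phi_k(z)=z^{-(n-1)}\prod_{l<k}R_{c_l}(z)\prod_{l>k}L_{c_l}(z),$$
satisfies
$$T_n(z;c)=\frac{\prod_{i,k}Q(X_i,c_k)\;\det\big(1/Q(X_i,c_k)\big)_{i,k=1}^n}{\prod_{a<b}(c_a-c_b)(X_a-X_b)}.\tag{5}$$
In particular $T_n$ is invariant.

The last sentence holds because the right side of (5) depends on the $z_i$ only through the $X_i$. The proof of (5) is an interpolation in $c_n$. Let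
$$D_n=\prod_{i,k}Q(X_i,c_k)\det\big(1/Q(X_i,c_k)\big)=\sum_{\sigma}\operatorname{sgn}\sigma\prod_i\prod_{k\ne\sigma(i)}Q(X_i,c_k),\qquad E_n=\frac{D_n}{\prod_{a<b}(c_a-c_b)(X_a-X_b)} .$$
We show $T_n=E_n$ by induction on $n$. For $n=0,1$ both are $1$. Let $n\ge2$.

**Step 1: both sides are polynomials in $c_n$ of degree at most $n-1$.** This makes $n$ values of $c_n$ enough. The polynomial $D_n$ changes sign when two $c$'s or two $X$'s are exchanged, so it is divisible by each of the pairwise non-proportional linear forms $c_a-c_b$, $X_a-X_b$, hence by their product. Therefore $E_n$ is a polynomial in the $c$'s and $X$'s. It is symmetric in the $X_i$, hence in the $z_i$, since numerator and denominator are both alternating in the $X_i$. In each term of $D_n$ the parameter $c_n$ occurs in $Q(X_i,c_n)$ for the $n-1$ indices $i$ with $\sigma(i)\ne n$, with degree $2$ each. So $\deg_{c_n}D_n\le2(n-1)$, and dividing by $\prod_{l<n}(c_l-c_n)$ gives $\deg_{c_n}E_n\le n-1$. In $T_n$,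 the parameter $c_n$ occurs once, linearly, in each of $\phi_1,\dots,\phi_{n-1}$ and not in $\phi_n$. So $\deg_{c_n}T_n\le n-1$.

It now suffices to check $T_n=E_n$ at the $n$ distinct points $c_n=z_m-z_m^2$, $1\le m\le n$. Both sides are symmetric in the $z$'s, so take $m=n$. Write $z=z_n$, so $c_n=z-z^2$ and $L_{c_n}(z)=0$.

**Step 2: evaluate $T_n$ at this point.** We want a recursion to $T_{n-1}$. The functions $\phi_1,\dots,\phi_{n-1}$ contain the factor $L_{c_n}$, so a permutation contributes only if $z_n$ sits in the last position, $\sigma(n)=n$. There $\phi_n(z)=z^{-(n-1)}\prod_{l<n}R_{c_l}(z)$, while for $i<n$ the function $\phi_i$ is $z^{-1}L_{c_n}(z)$ times the $i$-th function of $T_{n-1}$. Each other variable $z_p$ stands before $z_n$ and contributes $f(z_p,z)$. So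
$$T_n=\prod_{l<n}z^{-1}R_{c_l}(z)\;\prod_{p<n}z_p^{-1}L_{c_n}(z_p)f(z_p,z)\;\cdot T_{n-1}(z_1,\dots,z_{n-1};c_1,\dots,c_{n-1}).$$

**Step 3: evaluate $E_n$ at the same point.** Now $Q(X_n,c_n)=0$ by (4), and every term of $D_n$ with $\sigma(n)\neq n$ contains this factor. The terms with $\sigma(n)=n$ give $D_n=\prod_{l<n}Q(X_n,c_l)\prod_{p<n}Q(X_p,c_n)\,D_{n-1}$, hence
$$E_n=\prod_{l<n}\frac{Q(X_n,c_l)}{c_l-c_n}\prod_{p<n}\frac{Q(X_p,c_n)}{X_p-X_n}\cdot E_{n-1}.$$

**Step 4: compare the factors.** Since $L_{c_l}(z)=z^2-z+c_l=c_l-c_n$, we have $Q(X_n,c_l)/(c_l-c_n)=z^{-2}R_{c_l}(z)$. Also $Q(X_p,c_n)=z_p^{-2}L_{c_n}(z_p)R_{c_n}(z_p)$. There are $n-1$ indices $l$ and $n-1$ indices $p$, so we may move one factor $z^{-1}$ from each $l$ to a $p$. By induction $T_{n-1}=E_{n-1}$, so $T_n=E_n$ follows if for each $p<n$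
$$f(z_p,z)=\frac{R_{c_n}(z_p)}{z\,z_p\,(X_p-X_n)} .$$
Here $zz_p(X_p-X_n)=zz_p^2+z-z^2z_p-z_p=(z_p-z)(zz_p-1)$, and
$$R_{c_n}(z_p)=1-z_p+(z-z^2)z_p^2=(1-zz_p)(1-z_p+zz_p).$$
The quotient is $(1-z_p+z_pz)/(z-z_p)=f(z_p,z)$. $\square$

**Proof of Proposition 1.** We read $R_{0,t}$ off $T_n$, $n=t-1$. The coefficient of $c_1^{n-1}\cdots c_n^{n-1}$ in $T_n$ is obtained by taking the $c$-coefficient in every factor: $z^2$ from $R_{c_l}$ and $1$ from $L_{c_l}$. It is $S[\psi_1,\dots,\psi_n]$ with $\psi_k=z^{-(n-1)}z^{2(k-1)}=z^{2k-t}$, which is $R_{0,t}$. Since $T_n$ is invariant, so is each of its coefficients. $\square$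

**Example ($n=2$).** Write $x=z_1$, $y=z_2$, $X=X_1$, $Y=X_2$, and $Q(X,c)=c^2+cA-B$, $Q(Y,c)=c^2+cA'-B'$ with $A=(X-2)(X+1)$, $B=X-2$, and likewise $A',B'$. Then $D_2=Q(X,c_2)Q(Y,c_1)-Q(X,c_1)Q(Y,c_2)$ equals
$$(c_1-c_2)\big[c_1c_2(A-A')-(c_1+c_2)(B-B')+AB'-A'B\big].$$
Since $A-A'=(X-Y)(X+Y-1)$, $B-B'=X-Y$ and $AB'-A'B=(X-2)(Y-2)(X-Y)$,
$$T_2=c_1c_2\,(X+Y-1)-(c_1+c_2)+(X-2)(Y-2).\tag{6}$$
The coefficient of $c_1c_2$ is $R_{0,3}$, as it should be. The other coefficients will return.

## 3. Adding factors $1-z^{-1}$: the functions $R_{s,t}$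

For integers $s,t\ge0$ put $n=s+t-1$ and
$$P_{s,t}=\prod_{i=1}^{s}z_i^{2s-2i-t+1}(1-z_i^{-1})^{i-1}\prod_{i=s+1}^{s+t-1}z_i^{2i-2s-t}(1-z_i^{-1})^{s}\prod_{1\le p<q\le s+t-1}\frac{1-z_p+z_pz_q}{z_q-z_p},\qquad R_{s,t}=\operatorname{Sym}P_{s,t}.$$
We always take $s\ge0$, $t\ge1$: for $t=0$, $s\ge1$ the formula contains a variable $z_s$ that does not exist, and $s\le t$ with $s+t\ge1$ forces $t\ge1$. For $s=0$ this is the function of Section 1.

A conjecture of Fischer and Riegler, stated in "Vertically symmetric alternating sign matrices and a multivariate Laurent polynomial identity", says that $R_{s,t}$ is invariant if $s\le t$. We prove it, and we prove that the hypothesis is needed.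

**Theorem A.** If $s\le t$, then $R_{s,t}$ is invariant.

**Theorem B.** If $s>t\ge1$, then $R_{s,t}$ is not invariant (under $z_i\mapsto z_i^{-1}$ for any $i$).

So for $t\ge1$, $R_{s,t}$ is invariant if and only if $s\le t$.

First we pull the factor $z^{-(n-1)}$ out of each weight. For $i\le s$, $z^{2s-2i-t+1}(1-z^{-1})^{i-1}=z^{2s-3i-t+2}(z-1)^{i-1}=z^{-(n-1)}z^{3(s-i)}(z-1)^{i-1}$. For $i=s+j$, $z^{2j-t}(1-z^{-1})^s=z^{-(n-1)}z^{2(j-1)}(z-1)^s$. So
$$R_{s,t}=\prod_jz_j^{-(n-1)}\,S[a_1,\dots,a_s,b_1,\dots,b_{t-1}],\qquad a_i=z^{3(s-i)}(z-1)^{i-1},\quad b_j=z^{2(j-1)}(z-1)^s.\tag{7}$$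

**Two variables by hand.** For $(s,t)=(1,2)$: $R_{1,2}=(xy)^{-1}S[1,z-1]=(xy)^{-1}(1+xy-1)=1$, invariant. For $(s,t)=(2,1)$:
$$R_{2,1}=(xy)^{-1}S[z^3,z-1]=\frac{x^3(y-1)(1-x+xy)-y^3(x-1)(1-y+xy)}{xy(y-x)} .$$
Using $(y-1)(1-x+xy)=-1+x+y-2xy+xy^2$ and dividing by $y-x$, one gets
$$R_{2,1}=1+\frac xy+\frac yx-\frac{x^2}y-\frac{y^2}x-2x-2y+2x^2+2xy+2y^2-x^2y-xy^2 .$$
The coefficient of $x^2$ is $2-y-y^{-1}\ne0$, while $x^{-2}$ does not occur. So $R_{2,1}$ is not invariant.

**The case $s=1$.** The proof of Proposition 1 still works. Let $n=t$. In $T_n$ take the coefficient of $\prod_{l\ge2}c_l^{n-1}$ and then set $c_1=0$. The functions become $z^{-(n-1)}$ times $1$ in position $1$, and $z^{-(n-1)}$ times $z^{2(j-1)}R_0(z)=z^{2(j-1)}(1-z)$ in position $1+j$. Compared with $a_1=1$, $b_j=z^{2(j-1)}(z-1)$ these differ only by signs. So this invariant function is $(-1)^{t-1}R_{1,t}$. For $t=2$, (6) gives: coefficient of $c_2$ at $c_1=0$ equal to $-1=-R_{1,2}$, in agreement.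

What changes for $s\ge2$?

## 4. The cube $z^3$ and why specialization stops at $s=2$

Let $s$ be arbitrary. Keep $c_1,\dots,c_s$ and send the other $t-1$ parameters to infinity. For later use we do this with $C_j=1/\nu_j$ and keep track of $\nu_j$: in $T_n$ take the parameters $c_1,\dots,c_s,\nu_1^{-1},\dots,\nu_{t-1}^{-1}$ in this order and put
$$\Theta(c;\nu)=\prod_{j}\nu_j^{\,n-1}\;T_n(z;c_1,\dots,c_s,\nu_1^{-1},\dots,\nu_{t-1}^{-1}).\tag{8}$$
Each $C_j$ occurs in exactly $n-1$ of the functions $\phi_k$, once in each. Since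
$$\nu R_{1/\nu}=\nu(1-z)+z^2,\qquad \nu L_{1/\nu}=1+\nu(z^2-z),$$
$\Theta$ is a polynomial in $c,\nu$ over the field $K=\mathbb C(z_1,\dots,z_n)$. By Theorem C all its coefficients are invariant. Setting $\nu=0$ turns $\nu R_{1/\nu}$ into $z^2$ and $\nu L_{1/\nu}$ into $1$, so $U_s(c):=\Theta(c;0)$ is
$$U_s(c)=\prod_jz_j^{-(n-1)}S[g_1,\dots,g_s,h_1,\dots,h_{t-1}],\quad g_i=\prod_{l<i}R_{c_l}\prod_{i<l\le s}L_{c_l},\quad h_j=z^{2(j-1)}\prod_{l\le s}R_{c_l}.\tag{9}$$
All coefficients of $U_s$ are invariant.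

The sensible next move is to choose values of $c_1,\dots,c_s$ that turn (9) into (7). For $s=2$ we would need, up to a common factor and constants, $g_1=L_{c_2}$ and $g_2=R_{c_1}$ to become $a_1=z^3$ and $a_2=z-1$. Then $L_{c_2}/R_{c_1}$ would be a constant times $z^3/(z-1)$, that is, $(z-1)L_{c_2}$ would be a constant times $z^3R_{c_1}$. But the left side has degree $3$ and the right side at least $4$. No values of the parameters make the functions agree. At $c=0$ we do get the right $g_2=1-z$ and $h_j=z^{2(j-1)}(1-z)^2$, but $g_1=z^2-z$ in place of $z^3$.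

So we must produce $z^3$ another way. Put
$$v(z)=\frac{z^2}{1-z},\qquad\text{so that}\qquad R_c=(1-z)(1+cv).$$
Since $L_0=-z(1-z)$, we have $z^3=(-v)\cdot L_0$, and $-v$ is the coefficient of $c$ in $1/(1+cv)$. So $z^3$ is a *coefficient* in the parameters, not a value, provided we divide all functions by the common factor $\prod_l(1+c_lv)$. By (2) this replaces $U_s$ by
$$\widetilde U_s=U_s\prod_{j=1}^n\prod_{l=1}^s\big(1+c_lv(z_j)\big)^{-1},\tag{10}$$
a power series in $c$ over $K$. The division is by a function that is not invariant, so the coefficients of $\widetilde U_s$ need not be invariant. For $s=2$,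
$$[c_1]\,\widetilde U_2=[c_1]\,U_2-U_2(0)\sum_jv(z_j),$$
and the damage is exactly $U_2(0)\sum_jv(z_j)$. Everything depends on whether $U_2(0)=0$.

For $t=1$, (6) gives $U_2(0)=(X-2)(Y-2)\ne0$, and $R_{2,1}$ is not invariant. For $t=2$, $n=3$, let $\nu\to0$ in (5). The powers of $\nu$ cancel and
$$U_2=\frac{\prod_iQ(X_i,c_1)Q(X_i,c_2)}{(c_1-c_2)\prod_{a<b}(X_a-X_b)}\;\det\Big(\tfrac1{Q(X_i,c_1)},\ \tfrac1{Q(X_i,c_2)},\ 1\Big)_{i=1}^3 .$$
As $c_1,c_2\to0$, the determinant divided by $c_1-c_2$ tends to the determinant with columns $\partial_c(1/Q)$, $1/Q$, $1$ at $c=0$, that is,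
$$-\frac{X+1}{X-2}=-1-\frac3{X-2},\qquad-\frac1{X-2},\qquad1 .$$
These are linearly dependent, so $U_2(0)=0$. In general we need $U_s$ to vanish at $c=0$ to order $s(s-1)/2$ when $s\le t$. The dependence of three columns, one of them belonging to a parameter near infinity, is what causes it. The next two sections make this precise: first the family of dependent triples, then a count of orders.

## 5. Triples of parameters with dependent columns

**Lemma 2.** For $a\ne b$ in $\{1,\dots,s\}$ and $1\le j\le t-1$, $\Theta$ vanishes identically after the substitution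
$$c_a=\eta(1-\eta),\qquad c_b=-\frac{\eta}{(1-\eta)^2},\qquad\nu_j=-\frac{\eta^2}{1-\eta},$$
the other $c$'s and $\nu$'s being left as indeterminates.

**Step 1: factor $Q$ for parameters of the form $y(1-y)$.** Put $q_y(X)=1+y^2-yX=(z-y)(1-yz)/z$. Then $L_{y(1-y)}(z)=(z-y)(z-(1-y))$ and $R_{y(1-y)}(z)=(1-yz)(1-(1-y)z)$, so
$$Q(X,y(1-y))=q_y(X)\,q_{1-y}(X).$$
Moreover $q_{1/y}=y^{-2}q_y$.

**Step 2: find the three factors.** The parameters $c_a$, $c_b$ and $C_j=1/\nu_j=(\eta-1)/\eta^2$ are $y(1-y)$ for $y=\eta$, $y=\frac\eta{\eta-1}$, $y=\frac1\eta$ respectively, with $1-y=1-\eta$, $\frac1{1-\eta}$, $\frac{\eta-1}\eta$. Put $\alpha=q_\eta$, $\beta=q_{1-\eta}$, $\gamma=q_{(\eta-1)/\eta}$. By $q_{1/y}\sim q_y$, where $\sim$ means equality up to a nonzero factor in $\mathbb C(\eta)$,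
$$Q(X,c_a)\sim\alpha\beta,\qquad Q(X,c_b)\sim\gamma\beta,\qquad Q(X,C_j)\sim\alpha\gamma .$$

**Step 3: conclude that the determinant is zero.** The reciprocals of these three are, up to factors in $\mathbb C(\eta)$, equal to $\gamma,\alpha,\beta$ divided by $\alpha\beta\gamma$. The polynomials $\alpha,\beta,\gamma$ have degree at most $1$ in $X$, so the three of them are linearly dependent over $\mathbb C(\eta)$. Hence three columns of $(1/Q(X_i,c_k))$ are dependent, and the determinant is $0$.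

**Step 4: check that (5) may be used here.** The parameters $c_a,c_b,C_j$ are pairwise distinct elements of $\mathbb C(\eta)$: $c_a$ has no pole at a finite $\eta$, $c_b$ has one only at $\eta=1$, and $C_j$ has one only at $\eta=0$. They differ from the remaining parameters, which are indeterminates. The $X_i$ are distinct and all $Q(X_i,c_k)$ are nonzero. So the denominator in (5) does not vanish, the columns are defined, and $T_n=0$. By (8), $\Theta=0$. $\square$

For small $\eta$ the substitution is $c_a\approx\eta$, $c_b\approx-\eta$, $\nu_j\approx-\eta^2$. This suggests giving each $c$ weight $1$ and each $\nu$ weight $2$.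

## 6. The order of vanishing of $U_s$

**Definition (weight).** In a polynomial ring $K[c_1,\dots,c_s,\nu_1,\dots,\nu_m]$ let $\operatorname{wt}c_i=1$, $\operatorname{wt}\nu_j=2$, so that a monomial $c^\alpha\nu^\beta$ has weight $|\alpha|+2|\beta|$. A polynomial is weighted homogeneous of weight $w$ if all its monomials have weight $w$.

We will use this for polynomials that vanish at $c_a=\eta$, $c_b=-\eta$, $\nu_j=-\eta^2$ for all $a\ne b$ and all $j$. For $s=2,m=1$, both $c_1+c_2$ (weight $1$) and $\nu_1-c_1c_2$ (weight $2$) do so. For any $s$ and $m$, $\prod_{a<b}(c_a+c_b)$ does so, and has weight $s(s-1)/2$. Can the weight be lower? For $s=3$, $m=1$ it can: $\nu_1-(c_1c_2+c_1c_3+c_2c_3)$ has weight $2$, and at $c_1=\eta,c_2=-\eta,\nu_1=-\eta^2$ it is $-\eta^2-(-\eta^2+c_3\cdot0)=0$, and similarly for the other pairs. The lemma says that this loss of $1$ is the worst when $m=s-2$, and that there is no loss when $m\ge s-1$.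

**Lemma 3.** Let $G\in K[c_1,\dots,c_s,\nu_1,\dots,\nu_m]$ be nonzero and weighted homogeneous of weight $w$. Suppose $G$ vanishes after $c_a=\eta,\ c_b=-\eta,\ \nu_j=-\eta^2$ for all $a\ne b$ and all $j$. If $m\ge s-1$, then $w\ge\frac{s(s-1)}2$. If $m=s-2$, then $w\ge\frac{s(s-1)}2-1$.

*Proof.* Induction on $s$. For $s\le1$ the bound is $0$ (and $m=s-2$ does not occur). Let $s\ge2$.

**Step 1: the case where no $\nu$ is needed.** If $G|_{c_b=-c_a}=0$ for all pairs, then $\prod_{a<b}(c_a+c_b)$ divides $G$, and $w\ge s(s-1)/2$.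

**Step 2: otherwise, split off the factors in $\nu$.** Choose a pair $a,b$ with $G|_{c_a=\eta,c_b=-\eta}\ne0$. This is a polynomial in $\eta$, the other $s-2$ variables $c$, and the $\nu$'s. By hypothesis it vanishes at $\nu_j=-\eta^2$ for each $j$, so
$$G|_{c_a=\eta,\,c_b=-\eta}=\prod_{i=1}^m(\nu_i+\eta^2)\cdot G',\qquad G'\ne0,$$
with $G'$ homogeneous of weight $w-2m$, where $\operatorname{wt}\eta=1$.

**Step 3: the cofactor inherits the hypothesis for $s-2$.** Take $a',b'$ distinct and different from $a,b$, and some $j$. Under $c_{a'}=\kappa$, $c_{b'}=-\kappa$, $\nu_j=-\kappa^2$ the left side vanishes by the hypothesis on $G$. The product becomes $(\eta^2-\kappa^2)\prod_{i\ne j}(\nu_i+\eta^2)\ne0$. So $G'$ vanishes, and with it each coefficient of $G'$ as a polynomial in $\eta$. Take a nonzero such coefficient. It is homogeneous of weight at most $w-2m$ and satisfies the hypotheses with $s-2$ in place of $s$ and the same $m$.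

**Step 4: count.** We have $m\ge s-2\ge(s-2)-1$, so the first bound of the induction hypothesis applies and
$$w\ \ge\ 2m+\frac{(s-2)(s-3)}2=\frac{s(s-1)}2+2m-2s+3 .$$
This is at least $\frac{s(s-1)}2+1$ if $m\ge s-1$, and equals $\frac{s(s-1)}2-1$ if $m=s-2$. $\square$

**Proposition 4.** If $s\le t$, every monomial $c^\alpha$ occurring in $U_s$ has $|\alpha|\ge\frac{s(s-1)}2$. If $s=t+1$, then $|\alpha|\ge\frac{s(s-1)}2-1$.

*Proof.* We pass from the curved substitution of Lemma 2 to the homogeneous one of Lemma 3 by taking lowest weights. If $\Theta=0$ there is nothing to prove. Otherwise let $\Theta_0\ne0$ be the component of $\Theta$ of lowest weight $w$. In Lemma 2 put also $c_l=\eta\gamma_l$ for the remaining $c$'s and $\nu_i=\eta^2\kappa_i$ for the remaining $\nu$'s. Then $c_a=\eta+\cdots$, $c_b=-\eta+\cdots$, $\nu_j=-\eta^2+\cdots$ as power series in $\eta$. A monomial of weight $u$ becomes a series starting at $\eta^u$, so the coefficient of $\eta^w$ in $0=\Theta$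 is $\Theta_0$ evaluated at $c_a=1$, $c_b=-1$, $\nu_j=-1$, $c_l=\gamma_l$, $\nu_i=\kappa_i$. This value is $0$ for arbitrary $\gamma,\kappa$. By homogeneity $\Theta_0$ vanishes at $c_a=\eta,c_b=-\eta,\nu_j=-\eta^2$, the others being arbitrary. So Lemma 3 applies to $\Theta_0$ with $m=t-1$. Here $s\le t$ means $m\ge s-1$, and $s=t+1$ means $m=s-2$. Finally, a monomial $c^\alpha$ of $U_s=\Theta(c;0)$ is a monomial of $\Theta$ of weight $|\alpha|$, so $|\alpha|\ge w$. $\square$

Compare with (6), where $t=1$: $U_2=T_2$ has the constant term $(X-2)(Y-2)$, of degree $0=\frac{2\cdot1}2-1$.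

## 7. $R_{s,t}$ as a coefficient, and Theorem A

**Step 1: write $\widetilde U_s$ as an $S$.** We need the functions in it explicitly. By (2), (9), (10) and $R_c=(1-z)(1+cv)$,
$$\widetilde U_s=\prod_jz_j^{-(n-1)}\,S[\tilde g_1,\dots,\tilde g_s,\tilde h_1,\dots,\tilde h_{t-1}],$$
$$\tilde g_i=\frac{(1-z)^{i-1}}{1+c_iv}\prod_{i<l\le s}\frac{L_{c_l}}{1+c_lv},\qquad\tilde h_j=z^{2(j-1)}(1-z)^s.\tag{11}$$
The normalizing factor in (10) is $1+O(c)$. So the degree bounds of Proposition 4 hold for $\widetilde U_s$ too, and in the degree equal to the bound the coefficients of $\widetilde U_s$ and $U_s$ coincide.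

**Step 2: degree bounds for the tails.** For $1\le k\le s$ let
$$V_k=S[\tilde g_k,\dots,\tilde g_s,\tilde h_1,\dots,\tilde h_{t-1}],$$
a function of $n-k+1$ variables. By (11) it involves only $c_k,\dots,c_s$. All its functions contain the factor $(1-z)^{k-1}$. After it is removed, $\tilde g_i$ becomes $\frac{(1-z)^{i-k}}{1+c_iv}\prod_{l>i}\frac{L_{c_l}}{1+c_lv}$ and $\tilde h_j$ becomes $z^{2(j-1)}(1-z)^{s-k+1}$. These are the functions (11) for $s-k+1$ in place of $s$, the same $t$, and parameters $c_k,\dots,c_s$. So $V_k$ is a nonzero rational function of the $z$'s times $\widetilde U_{s-k+1}(c_k,\dots,c_s)$, and Step 1 gives: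
$$\text{if }s-k+1\le t,\text{ all monomials of }V_k\text{ have degree}\ge\tfrac{(s-k+1)(s-k)}2.\tag{12}$$

**Step 3: extract one coefficient.** The aim is to peel off $c_1,c_2,\dots$ one after the other.

**Lemma 5.** Put $e_i=(1-z)^{i-1}z^{3(s-i)}$. If $s-1\le t$, then for $1\le k\le s$
$$[c_k^{s-k}c_{k+1}^{s-k-1}\cdots c_{s-1}^1c_s^0]\,V_k=S[e_k,\dots,e_s,\tilde h_1,\dots,\tilde h_{t-1}].\tag{13}$$

*Proof.* Downward induction on $k$. For $k=s$ we set $c_s=0$ in $V_s=S[\tilde g_s,\tilde h_1,\dots]$, and $\tilde g_s|_{c_s=0}=(1-z)^{s-1}=e_s$.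

Let $k<s$. By (3), $V_k=\tilde g_k\star V_{k+1}$, and $V_{k+1}$ does not contain $c_k$. Write $c_{>k}=(c_{k+1},\dots,c_s)$, expand $\tilde g_k=\sum_{r,\alpha}\gamma_{r,\alpha}(z)\,c_k^rc_{>k}^\alpha$, and let $\delta'=(s-k-1,\dots,1,0)$. The left side of (13) is
$$\sum_\alpha\gamma_{s-k,\alpha}\star[c_{>k}^{\delta'-\alpha}]\,V_{k+1}.$$
Now $|\delta'|=\frac{(s-k)(s-k-1)}2$ is exactly the bound (12) for $V_{k+1}$, which is valid because $s-(k+1)+1=s-k\le s-1\le t$. So all terms with $\alpha\ne0$ are zero. For $\alpha=0$ we set $c_{>k}=0$ in $\tilde g_k$. There are $s-k$ factors $L_0=-z(1-z)$, so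
$$\gamma_{s-k,0}=(1-z)^{k-1}(-v)^{s-k}\big(-z(1-z)\big)^{s-k}=(1-z)^{k-1}z^{3(s-k)}=e_k .$$
By induction $[c_{>k}^{\delta'}]V_{k+1}=S[e_{k+1},\dots,e_s,\tilde h_1,\dots]$, and $e_k\star$ of this is the right side of (13). $\square$

**Step 4: recognize $R_{s,t}$.** We have $e_i=(-1)^{i-1}a_i$ and $\tilde h_j=(-1)^sb_j$. With (7) and (13) for $k=1$ this gives, for $1\le s\le t+1$ and $\delta=(s-1,s-2,\dots,1,0)$,
$$[c^\delta]\,\widetilde U_s=\varepsilon R_{s,t},\qquad\varepsilon=(-1)^{s(s-1)/2+s(t-1)}.\tag{14}$$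

**Step 5: return to $U_s$ and conclude.** If $1\le s\le t$, then $|\delta|=\frac{s(s-1)}2$ is the lower bound of Proposition 4, so by Step 1 $[c^\delta]\widetilde U_s=[c^\delta]U_s$. Hence $R_{s,t}=\varepsilon\,[c^\delta]U_s$, and all coefficients of $U_s$ are invariant. For $s=0$ the claim is Proposition 1. This proves Theorem A. $\square$

**Remark (closed form).** Let $s\le t$ and $d=\frac{s(s-1)}2$. Then
$$U_s(c)=\varepsilon R_{s,t}\prod_{a<b}(c_a+c_b)+(\text{terms of higher degree in }c).$$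
The case $s=0$ is $U_0=R_{0,t}$, so let $s\ge1$. If the lowest weight $w$ of $\Theta$ is $d$, then the inequality in Step 4 of Lemma 3 (with $m=t-1\ge s-1$) excludes Step 2 of that proof, so $\Theta_0$ is divisible by $\prod_{a<b}(c_a+c_b)$, and comparing weights it is a constant in $K$ times this product. The coefficient of $c^\delta$ in the product is $1$, so the constant is $[c^\delta]U_s=\varepsilon R_{s,t}$. If $w>d$ or $\Theta=0$, then $U_s$ has no terms of degree $d$ and $\varepsilon R_{s,t}=[c^\delta]U_s=0$, so the formula holds as well. (Section 8 shows that $R_{s,t}\neq0$ here, so this second case does not occur.)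

## 8. The leading coefficient in one variable

For Theorem B we need to know that certain functions are nonzero, and we need a way to go from $s$ to $s-1$. Both come from the leading term in $z_n$ as $z_n\to\infty$, that is, the leading coefficient of a rational function of $z_n$ over $\mathbb C(z_1,\dots,z_{n-1})$. Write $\varphi_1,\dots,\varphi_n$ for the one-variable functions in $P_{s,t}$, and $\varphi_i^{(s',t')}$ for those in $P_{s',t'}$. At infinity $\varphi_i$ has leading coefficient $1$ and degree $2s-2i-t+1$ for $i\le s$, and $2j-t\le t-2$ for $i=s+j$. As $z\to\infty$, $f(z,y)\to1-y$ and $f(y,z)\to y$.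

**Lemma 6.** (a) If $s\ge t$ and $s\ge1$, then
$$\lim_{z_n\to\infty}z_n^{-(2s-t-1)}R_{s,t}=\prod_{j<n}(2-X_j)\;R_{s-1,t}(z_1,\dots,z_{n-1}).$$
(b) If $s<t$ and $t\ge2$, then
$$\lim_{z_n\to\infty}z_n^{-(t-2)}R_{s,t}=R_{s,t-1}(z_1,\dots,z_{n-1}).$$

*Proof.* In both parts one position has strictly the highest degree, so only permutations with $z_n$ in that position survive, since the factors $f$ have finite limits.

(a) The degree $2s-t-1$ of $\varphi_1$ exceeds $2s-2i-t+1$ for $i\ge2$, and exceeds $t-2$ because $2s+1>2t$. With $z_n$ in position $1$ the factors $f(z_n,z_j)$ tend to $1-z_j$. The other functions satisfy $\varphi_{i+1}=(1-z^{-1})\varphi_i^{(s-1,t)}$: for $i+1\le s$, $z^{2s-2(i+1)-t+1}(1-z^{-1})^i$ is $(1-z^{-1})\,z^{2(s-1)-2i-t+1}(1-z^{-1})^{i-1}$, and for $i+1=s+j$, $z^{2j-t}(1-z^{-1})^s=(1-z^{-1})\,z^{2j-t}(1-z^{-1})^{s-1}$. By (2) the limit is $\prod_{j<n}(1-z_j)(1-z_j^{-1})\,R_{s-1,t}$, and $(1-z)(1-z^{-1})=2-X$.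

(b) The degree $t-2$ of $\varphi_n$ exceeds those of the other $\varphi_{s+j}$, and exceeds $2s-t-1\le t-3$. With $z_n$ in the last position the factors $f(z_j,z_n)$ tend to $z_j$. For $i<n$, $z\varphi_i=\varphi_i^{(s,t-1)}$, since lowering $t$ by $1$ raises both exponents $2s-2i-t+1$ and $2j-t$ by $1$. So the limit is $R_{s,t-1}$. $\square$

For example, $R_{2,1}$ in Section 3 has leading coefficient $2-y-y^{-1}=(2-Y)R_{1,1}$ at $x^2$.

**Corollary 7.** $R_{s,t}\ne0$ for all $0\le s\le t$, $t\ge1$.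

*Proof.* Induction on $n$, starting from $R_{0,1}=1$ at $n=0$. Let $n\ge1$. If $s=t\ge1$, part (a) leads to $\prod_{j<n}(2-X_j)R_{t-1,t}$, which is nonzero by induction. If $s<t$, then $t\ge2$ (since $(s,t)=(0,1)$ has $n=0$), and part (b) leads to $R_{s,t-1}$ with $s\le t-1$, nonzero by induction. $\square$

## 9. The defect at $s=t+1$, and Theorem B

**Step 1: write $R_{t+1,t}$ as an invariant function plus a defect.** Let $s=t+1$, so $n=2t$ and $s\ge2$. Let $d=\frac{s(s-1)}2$ and let $\epsilon_l$ be the $l$-th unit vector. Formula (14) is still available, but now by Proposition 4 the monomials of $U_s$ and $\widetilde U_s$ only have degree $\ge d-1$. From (10),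
$$\widetilde U_s=U_s\Big(1-\Big(\sum_lc_l\Big)\sum_jv(z_j)+O(c^2)\Big),$$
so
$$\varepsilon R_{s,t}=[c^\delta]U_s-\Big(\sum_jv(z_j)\Big)\sum_{l=1}^{s-1}[c^{\delta-\epsilon_l}]U_s,\qquad[c^{\delta-\epsilon_l}]U_s=[c^{\delta-\epsilon_l}]\widetilde U_s ,$$
the last equality because $d-1$ is the lower bound for the degree.

**Step 2: only $l=1$ contributes.** We have $\widetilde U_s=\prod_jz_j^{-(n-1)}\,\tilde g_1\star V_2$. The bound (12) holds for $V_2$, since $s-1=t$: its monomials have degree at least $\frac{(s-1)(s-2)}2$. For $l\ge2$ the exponents of $c_2,\dots,c_s$ in $c^{\delta-\epsilon_l}$ have total $\frac{(s-1)(s-2)}2-1$, below this bound, so the coefficient is $0$.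

**Step 3: compute the coefficient for $l=1$.** Put $\kappa=[c^{\delta-\epsilon_1}]\widetilde U_s$. The exponent of $c_1$ is $s-2$ and those of $c_2,\dots,c_s$ are $\delta'=(s-2,\dots,1,0)$, of total exactly $\frac{(s-1)(s-2)}2$. As in the proof of Lemma 5, only the part of $\tilde g_1$ with $c_2=\dots=c_s=0$ contributes, and $[c_{>1}^{\delta'}]V_2$ is given by (13) with $k=2$. So
$$\kappa=\prod_jz_j^{-(n-1)}\,S[e_1',e_2,\dots,e_s,\tilde h_1,\dots,\tilde h_{t-1}],\qquad e_1'=(-v)^{s-2}\big(-z(1-z)\big)^{s-1}=-(1-z)z^{3s-5}.$$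
Together,
$$\varepsilon R_{s,t}=I-\kappa\sum_jv(z_j),\qquad I=[c^\delta]U_s,\quad\kappa=[c^{\delta-\epsilon_1}]U_s,\tag{15}$$
and $I$, $\kappa$ are invariant as coefficients of $U_s$.

**Step 4: $\kappa\ne0$.** We look at $z_n\to\infty$. The function $z^{-(n-1)}e_1'$ has degree $3s-4-(s+t-2)=2s-t-2=t$ and leading coefficient $1$. The functions $z^{-(n-1)}e_i=\pm\varphi_i$, $i\ge2$, have degree at most $2s-t-3=t-1$, and $z^{-(n-1)}\tilde h_j=\pm\varphi_{s+j}$ has degree at most $t-2$. So only $z_n$ in position $1$ contributes to the coefficient of $z_n^t$. The remaining functions are, up to sign, $\varphi_2,\dots,\varphi_n$, as in Lemma 6(a), and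
$$\lim_{z_n\to\infty}z_n^{-t}\kappa=\pm\prod_{j<n}(2-X_j)\;R_{t,t}(z_1,\dots,z_{n-1}),$$
which is nonzero by Corollary 7.

**Step 5: $R_{t+1,t}$ is not invariant.** Since $v(z^{-1})=\dfrac{z^{-2}}{1-z^{-1}}=-\dfrac1{z(1-z)}$,
$$v(z)-v(z^{-1})=\frac{z^3+1}{z(1-z)}\ne0 .$$
By (15), replacing $z_i$ by $z_i^{-1}$ changes $\varepsilon R_{t+1,t}$ by $\kappa\,\big(v(z_i)-v(z_i^{-1})\big)\ne0$, for every $i$.

Check for $t=1$: here $\varepsilon=-1$, and (6) gives $I=-1$, $\kappa=(X-2)(Y-2)$. Since $(X-2)v(x)=\frac{(1-x)^2}x\cdot\frac{x^2}{1-x}=x(1-x)$, (15) says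
$$R_{2,1}=1+(Y-2)\,x(1-x)+(X-2)\,y(1-y),$$
and expanding gives the formula of Section 3.

**Step 6: the case $s>t+1$ by descent.** Suppose $R_{s,t}$ were invariant under one $z_i\mapsto z_i^{-1}$. Since $R_{s,t}$ is symmetric, it would be so for all $i$. The substitutions $z_i\mapsto z_i^{-1}$ with $i<n$ then fix the leading coefficient of $R_{s,t}$ in $z_n$, which by Lemma 6(a) is $\prod_{j<n}(2-X_j)R_{s-1,t}$. The product is nonzero and invariant, so $R_{s-1,t}$ would be invariant. Repeating this, we reach $R_{t+1,t}$, which would be invariant, contrary to Step 5. This proves Theorem B. $\square$
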